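\title{A counterexample to the Negativity Conjecture for $\mathbb{Q}$-acyclic surfaces}

\begin{abstract}
The Negativity Conjecture asserts that $\kappa(K_X+\frac12D)=-\infty$ for every log smooth completion $(X,D)$ of a smooth complex $\mathbb{Q}$-acyclic surface. We disprove it. Blowing up $\mathbb{A}^2$ at the nodes of the cubics $y^2=x^3-3x\pm2$ and removing their strict transforms gives a $\mathbb{Q}$-acyclic surface with $\kappa(K_X+\frac12D)=2$. The example belongs to a family built from rational elliptic surfaces with three singular fibers, and for this family we compute $\kappa(K_X+\lambda D)$ for all rational $\lambda\in[0,1]$. It follows that there are infinitely many homotopy types of counterexamples, and that the conjecture fails even with $\frac25$ in place of $\frac12$.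
\end{abstract}

\section{Introduction}

A smooth complex algebraic surface $S$ is \emph{$\mathbb{Q}$-acyclic} if $H_i(S;\mathbb{Q})=0$ for all $i>0$, that is, if it has the rational homology of the plane $\mathbb{A}^2$. A \emph{log smooth completion} of $S$ is a pair $(X,D)$, where $X$ is a smooth projective surface containing $S$ as an open subset and $D=X\setminus S$ is a reduced divisor with simple normal crossings (SNC): its components are smooth, they meet transversally, and no three pass through one point. For a $\mathbb{Q}$-divisor $L$ on $X$, the \emph{Iitaka dimension} $\kappa(L)$ is $-\infty$ if $h^0(X,\lfloor kL\rfloor)=0$ for every integer $k\ge1$; otherwise it is the largest dimension of the image of $X$ under the rational maps given by the nonempty systems $|\lfloor kL\rfloor|$. We take the following conjecture from \cite{sing}.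

\begin{quote}
\textbf{Negativity Conjecture.} Let $S$ be a smooth complex $\mathbb{Q}$-acyclic surface and let $(X,D)$ be a log smooth completion of $S$. Then $\kappa(K_X+\frac12D)=-\infty$.
\end{quote}

For rational $\lambda\in[0,1]$ put $\kappa_\lambda(S)=\kappa(K_X+\lambda D)$. This number does not depend on the completion (Lemma~\ref{lem:indep}) and is nondecreasing in $\lambda$. It interpolates between the Kodaira dimension $\kappa_0(S)$ of $X$ and the logarithmic Kodaira dimension $\kappa_1(S)$ of $S$; one says that $S$ is of \emph{log general type} if $\kappa_1(S)=2$. The conjecture says that the value $-\infty$ persists over the first half of the interval. It is a quantitative form of rationality: $H_1(S;\mathbb{Q})\to H_1(X;\mathbb{Q})$ is onto, so $h^1(\mathcal{O}_X)=0$, and $h^0(2K_X)\le h^0(2K_X+D)=0$ would make $X$ rational by Castelnuovo's criterion.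

Two observations suggest a positive answer. First, suppose that a birational morphism $X\to\mathbb{P}^2$ maps $D$ onto a curve of degree $d$, and let $\ell$ be the pullback of the class of a line. Then $\ell\cdot(K_X+\frac12D)=\frac d2-3$, so negativity holds when $d\le5$. This covers the complements of a line, a smooth conic and a cuspidal cubic, which are $\mathbb{Q}$-acyclic by Lemma~\ref{lem:acyclic}. Second, let $X$ be rational and $D$ a tree of smooth rational curves, as in all examples of this paper. Then $H^1(\mathcal{O}_D)=0=H^2(\mathcal{O}_X)$ gives $H^2(\mathcal{O}_X(-D))=0$, so $h^0(K_X+D)=0$ by Serre duality. The divisor $2K_X+D=K_X+(K_X+D)$ looks still more negative.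

The degree test stops working at $d=6$, and the counterexample is built on a plane sextic, the union of two nodal cubics.

\begin{theorem}\label{thm:main}
Let $C_\pm\subset\mathbb{P}^2$ be the closures of the curves $\{y^2=x^3-3x\pm2\}\subset\mathbb{A}^2$. Let $S$ be the blow-up of $\mathbb{A}^2$ at $q_+=(1,0)$ and $q_-=(-1,0)$, minus the strict transforms of $C_\pm\cap\mathbb{A}^2$. Then $S$ is a smooth $\mathbb{Q}$-acyclic surface with $H_1(S;\mathbb{Z})\cong(\mathbb{Z}/2)^2$. It has a log smooth completion $(X,D)$ such that $2K_X+D$ is linearly equivalent to a nonzero effective divisor and $\kappa(K_X+\frac12D)=2$. In particular, the Negativity Conjecture is false.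
\end{theorem}

The two cubics are the nodal members of the pencil $y^2=x^3-3x+t$, so the example lives on a rational elliptic surface. Theorem~\ref{thm:family} carries out the same construction on any rational elliptic surface with section whose singular fibers are one fiber of type $\mathrm{II}^*$, $\mathrm{III}^*$, $\mathrm{IV}^*$ or $\mathrm{I}_b^*$ and two fibers of types $\mathrm{I}_{n_1}$, $\mathrm{I}_{n_2}$, and it finds the exact $\lambda$ at which $\kappa_\lambda$ jumps. It has the following consequences.

\begin{corollary}\label{cor:main}
\begin{enumerate}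
\item[(1)] There are infinitely many pairwise non-homotopy-equivalent $\mathbb{Q}$-acyclic surfaces $S$ of log general type with $\kappa_{1/2}(S)=2$. For them, $\kappa_\lambda(S)\ge0$ exactly when $\lambda\ge\frac6{13}$.
\item[(2)] There is a $\mathbb{Q}$-acyclic surface $S$ with $\kappa_{2/5}(S)=0$ and $\kappa_\lambda(S)=2$ for all rational $\lambda\in(\frac25,1]$. Hence any rational $c\in[0,1]$ such that $\kappa_c(S)=-\infty$ for all $\mathbb{Q}$-acyclic surfaces $S$ satisfies $c<\frac25$.
\end{enumerate}
\end{corollary}

We do not determine the largest constant $c$ valid for all $\mathbb{Q}$-acyclic surfaces. The surfaces whose integral homology we compute have $H_1(S;\mathbb{Z})\ne0$, and we make no claim about the analogous statement for $\mathbb{Z}$-acyclic or contractible surfaces.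

\section{Iitaka dimension and acyclicity}\label{sec:prelim}

A $\mathbb{Q}$-divisor $A$ on a smooth projective surface is \emph{nef} if $A\cdot B\ge0$ for every irreducible curve $B$. An irreducible curve with nonnegative self-intersection is nef. If $P$ is nef, $Z\ge0$, and $P+Z$ has nonnegative degree on each component of $Z$, then $P+Z$ is nef, since both summands have nonnegative degree on every other curve. We write $L\sim_{\mathbb{Q}}L'$ if $kL\sim kL'$ for some $k\ge1$ that makes both sides integral.

\begin{lemma}\label{lem:kappa}
Let $L$ and $A$ be $\mathbb{Q}$-divisors on a smooth projective surface $X$.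
\begin{enumerate}
\item[(a)] $\kappa(L)\ge0$ if and only if $L\sim_{\mathbb{Q}}Z$ for some $Z\ge0$. The number $\kappa(L)$ depends only on the class of $L$ modulo $\sim_{\mathbb{Q}}$, it is unchanged when $L$ is multiplied by a positive rational number, and $\kappa(L+Z)\ge\kappa(L)$ for $Z\ge0$.
\item[(b)] If $\pi\colon X'\to X$ is a birational morphism of smooth projective surfaces and $E\ge0$ is supported on curves contracted by $\pi$, then $\kappa(\pi^*L+E)=\kappa(L)$.
\item[(c)] If $A$ is nef and $A^2>0$, then $\kappa(A)=2$.
\item[(d)] If $A$ is nef and $A\cdot L<0$, then $\kappa(L)=-\infty$.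
\item[(e)] If $A$ is nef, $A^2>0$, $L\ge0$ and $A\cdot L=0$, then $\kappa(L)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $j\lfloor kL\rfloor\le\lfloor jkL\rfloor$, the Iitaka dimension can be computed from sufficiently divisible $k$, for which $kL$ is integral. The four claims are then immediate.

(b) Let $kL$ and $kE$ be integral. A section of $k\pi^*L+kE$ is a section of $kL$ outside finitely many points of $X$, and it extends over them. So $h^0$ and the rational maps agree.

(c) For large divisible $k$ we have $A\cdot(K_X-kA)<0$, so $h^2(kA)=h^0(K_X-kA)=0$. By Riemann--Roch $h^0(kA)$ grows like $k^2A^2/2$, and quadratic growth means $\kappa=2$.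

(d) By (a), $\kappa(L)\ge0$ would give $A\cdot L\ge0$.

(e) Let $kL$ be integral and $B\in|kL|$. Write $kL=Z+P$ and $B=Z+Q$ with $Z,P,Q\ge0$ and $P,Q$ without common components. Then $P\sim Q$, so $P^2=P\cdot Q\ge0$, and $0\le A\cdot P\le A\cdot kL=0$. By the Hodge index theorem the intersection form is negative definite on the numerical classes orthogonal to $A$, so $P$ is numerically trivial. Being effective, $P$ and $Q$ vanish. Thus $h^0(kL)=1$.
\end{proof}

\begin{lemma}\label{lem:indep}
For rational $\lambda\in[0,1]$, the number $\kappa(K_X+\lambda D)$ does not depend on the log smooth completion $(X,D)$ of $S$.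
\end{lemma}

\begin{proof}
Resolving the birational map between two completions by blowing up boundary points gives a third completion that dominates both, and the two dominating morphisms are compositions of blow-ups of boundary points. So it suffices to treat one blow-up $\pi\colon X'\to X$, with exceptional curve $E$, at a point of multiplicity $r\in\{1,2\}$ of $D$. Here $K_{X'}=\pi^*K_X+E$ and the new boundary is $D'=\pi^*D-rE+E$, so
\[
K_{X'}+\lambda D'=\pi^*(K_X+\lambda D)+(1+\lambda-r\lambda)E .
\]
The coefficient of $E$ is at least $1-\lambda\ge0$, and Lemma~\ref{lem:kappa}(b) applies.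
\end{proof}

Thus a surface that violates the conjecture for one completion violates it for all.

An SNC divisor is a \emph{tree of rational curves} if its components are smooth rational curves and its dual graph (a vertex for each component, an edge for each intersection point) is a tree; in particular it is connected. Recall that for a smooth projective rational surface $X$ the group $\operatorname{Pic}X=H^2(X;\mathbb{Z})$ is free of rank $\rho(X)$ with unimodular intersection form, and $H^1(X;\mathbb{Z})=H^3(X;\mathbb{Z})=0$. We write $\langle D\rangle\subset\operatorname{Pic}X$ for the subgroup generated by the components of $D$.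

\begin{lemma}\label{lem:acyclic}
Let $X$ be a smooth projective rational surface and $D=D_1+\dots+D_n$ a tree of rational curves whose components form a basis of $\operatorname{Pic}X\otimes\mathbb{Q}$. Then $S=X\setminus D$ is $\mathbb{Q}$-acyclic and $H_1(S;\mathbb{Z})\cong\operatorname{Pic}X/\langle D\rangle$.
\end{lemma}

\begin{proof}
Lefschetz duality gives $H_i(S)\cong H^{4-i}(X,D)$ with any coefficients. The space $D$ is homotopy equivalent to a wedge of $n$ spheres, so $H^0(X)\cong H^0(D)$, $H^1(D)=0$ and $H^2(D;\mathbb{Z})=\mathbb{Z}^n$. The exact sequence of the pair gives $H^0(X,D)=H^1(X,D)=0$ and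
\[
0\to H^2(X,D;\mathbb{Z})\to\operatorname{Pic}X\xrightarrow{\ r\ }\mathbb{Z}^n\to H^3(X,D;\mathbb{Z})\to0,\qquad r(x)=(x\cdot D_i)_i .
\]
Unimodularity identifies $\operatorname{Pic}X$ with its dual, and then $r$ is the transpose of the map $\mathbb{Z}^n\to\operatorname{Pic}X$, $e_i\mapsto D_i$. By hypothesis this map is given by a square integer matrix with nonzero determinant. So $r$ is injective, and its cokernel is finite and isomorphic to $\operatorname{Pic}X/\langle D\rangle$, because a square matrix and its transpose have the same Smith normal form. Hence $H_2(S;\mathbb{Z})=H_3(S;\mathbb{Z})=H_4(S;\mathbb{Z})=0$ and $H_1(S;\mathbb{Z})\cong H^3(X,D;\mathbb{Z})\cong\operatorname{Pic}X/\langle D\rangle$ is finite.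
\end{proof}

A cycle in the dual graph is not allowed: it gives a nonzero class in $H^1(D;\mathbb{Q})$, which injects into $H^2(X,D;\mathbb{Q})\cong H_2(S;\mathbb{Q})$.

\section{Two nodal cubics}\label{sec:cubics}

To make $2K_X+D$ effective it is enough to find a part $B\le D$ of the boundary with $2K_X+B\sim0$. This relation holds for a plane sextic, and it survives blowing up a double point of $B$: the canonical class gains $E$ and the strict transform of $B$ loses $2E$. The difficulty is to fit $B$ into a boundary that satisfies Lemma~\ref{lem:acyclic}.

Take for $B$ the union of two nodal cubics. A common point at which both cubics are smooth is a double point of $B$, and so is each node. If the cubics have contact of order nine at a single point, nine blow-ups separate them, and the chain of exceptional curves joins them without forming a cycle. Two more blow-ups resolve the nodes. Their exceptional curves meet the cubics twice, so they must stay out of $D$. Now $\rho=12$ and we have $9+2$ boundary curves; a common inflectional tangent is the twelfth.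

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The curves.} For $t\in\mathbb{C}$ let $C_t=\{y^2z=x^3-3xz^2+tz^3\}$, so that $C_\pm=C_{\pm2}$. Let $L=\{z=0\}$ and $p=[0:1:0]$. Each $C_t$ is irreducible, since a cubic polynomial in $x$ is not a square. In the chart $y=1$ it is given by $z=x^3-3xz^2+tz^3$, so it is smooth at $p$, and $C_t\cap L=\{p\}$ with $(C_t\cdot L)_p=3$. The equations of $C_s$ and $C_t$ differ by $(s-t)z^3$, so for $s\ne t$ we have $C_s\cap C_t=\{p\}$ and, by B\'ezout's theorem, $(C_s\cdot C_t)_p=9$. The discriminant of $x^3-3x+t$ is $27(4-t^2)$, so $C_t$ is smooth for $t\ne\pm2$. Since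
\[
x^3-3x+2=(x-1)^2(x+2),\qquad x^3-3x-2=(x+1)^2(x-2),
\]
the only singular point of $C_\pm$ is $q_\pm$, and it is an ordinary node with tangent cone $y^2=\pm3(x\mp1)^2$. No other $C_t$ passes through $q_\pm$.

\emph{The completion.} Blow up $p_1=p$ and then, for $i=1,\dots,8$, the point $p_{i+1}$ where the strict transform of $C_+$ meets the $i$-th exceptional curve. Call the result $R$. Let $X$ be the blow-up of $R$ at $q_+$ and $q_-$, with exceptional curves $G_+$ and $G_-$. On $X$ let $\ell$ be the class of a line, and let $\mathcal{E}_i$ and $E_i$ be the total and the strict transform of the $i$-th exceptional curve over $p$. The classes $\ell,\mathcal{E}_1,\dots,\mathcal{E}_9,G_+,G_-$ form an orthogonal basis of $\operatorname{Pic}X$ with squares $1,-1,\dots,-1$.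

Blowing up a point where two curves are smooth lowers their local intersection number by one and keeps them smooth and transversal to the exceptional curve. This has three consequences. The strict transform of $C_+$ is transversal to the $(i-1)$-th exceptional curve at $p_i$, so $p_{i+1}$ is not on that curve; hence $E_i\sim\mathcal{E}_i-\mathcal{E}_{i+1}$ for $i\le8$, $E_9=\mathcal{E}_9$, and $\mathcal{E}_i=E_i+\dots+E_9$. Every $C_t$ passes through $p_1,\dots,p_9$. The line $L$ passes through $p_1,p_2,p_3$ only. Denoting strict transforms by a prime, we obtain
\begin{equation}\label{eq:classes}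
L'\sim\ell-\mathcal{E}_1-\mathcal{E}_2-\mathcal{E}_3,\qquad C'_\pm\sim\Phi-2G_\pm,\qquad K_X\sim-\Phi+G_++G_-,
\end{equation}
where $\Phi=3\ell-\sum_{i=1}^9\mathcal{E}_i$, and $C'_t\sim\Phi$ for $t\ne\pm2$. Put
\[
D=L'+E_1+\dots+E_9+C'_++C'_- .
\]
Removing $L'$ and the $E_i$ from $X$ leaves the blow-up of $\mathbb{A}^2$ at $q_\pm$, so $X\setminus D=S$.

\emph{The boundary is a tree.} The curves $C'_\pm$ are smooth and rational because the only node has been blown up. The intersection numbers of distinct components follow from \eqref{eq:classes}:
\begin{gather*}
E_i\cdot E_{i+1}=1,\quad E_i\cdot E_j=0\ \ (|i-j|\ge2),\quad L'\cdot E_3=1,\quad L'\cdot E_i=0\ \ (i\ne3),\\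
C'_\pm\cdot E_9=1,\quad C'_\pm\cdot E_i=0\ \ (i\le8),\quad C'_\pm\cdot L'=3-3=0,\quad C'_+\cdot C'_-=9-9=0 .
\end{gather*}
All intersections are transversal. No three components meet pairwise, so there are no triple points, and $D$ is the tree of rational curves in Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (1,0)--(9,0) (3,0)--(3,1) (9,0)--(10,0.6) (9,0)--(10,-0.6);
\foreach \i/\m in {1/2,2/4,3/6,4/5,5/4,6/3,7/2,8/1}
 {\fill (\i,0) circle (2pt); \node[below] at (\i,-0.05) {$E_{\i}$}; \node[above right] at (\i,0) {\small $\m$};}
\fill (3,1) circle (2pt); \node[left] at (3,1) {$L'$}; \node[right] at (3,1) {\small $3$};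
\foreach \x/\y in {9/0,10/0.6,10/-0.6} \filldraw[fill=white] (\x,\y) circle (2pt);
\node[below] at (9,-0.05) {$E_9$}; \node[right] at (10,0.6) {$C'_+$}; \node[right] at (10,-0.6) {$C'_-$};
\end{tikzpicture}
\caption{Dual graph of the boundary $D$ of the counterexample. Vertices are smooth rational curves, and an edge is a transversal intersection point. The black vertices are $(-2)$-curves; taken with the multiplicities shown, their sum $\Phi_0$ is the member at infinity of the pencil of cubics. The white vertices have $E_9^2=-1$ and $(C'_\pm)^2=-4$.}
\label{fig:tree}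
\end{figure}

\emph{Homology.} The curves $E_1,\dots,E_9,L'$ generate $\mathbb{Z}\ell\oplus\bigoplus_i\mathbb{Z}\mathcal{E}_i$, and modulo this subgroup $C'_\pm\equiv-2G_\pm$. So $\operatorname{Pic}X/\langle D\rangle\cong(\mathbb{Z}/2)^2$, and the twelve components of $D$ span, hence form a basis of, the twelve-dimensional space $\operatorname{Pic}X\otimes\mathbb{Q}$. Lemma~\ref{lem:acyclic} gives the homology of $S$.

\emph{Failure of negativity.} By \eqref{eq:classes}, $2K_X+C'_++C'_-\sim0$. Therefore
\[
2K_X+D\sim M:=L'+E_1+\dots+E_9,
\]
a nonzero effective divisor, and $\kappa(K_X+\frac12D)=\kappa(M)\ge0$.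

\emph{Bigness.} The self-intersection $M^2=-18-1+2\cdot9=-1$ does not show that $M$ moves, so we look for a nef divisor of positive square with the same support. Substituting $\ell\sim L'+\mathcal{E}_1+\mathcal{E}_2+\mathcal{E}_3$ gives $\Phi\sim3L'+2(\mathcal{E}_1+\mathcal{E}_2+\mathcal{E}_3)-(\mathcal{E}_4+\dots+\mathcal{E}_9)$. The coefficient of $E_j$ is the sum of the coefficients of $\mathcal{E}_1,\dots,\mathcal{E}_j$, so
\begin{equation}\label{eq:phi}
\Phi\sim\Phi_0:=3L'+2E_1+4E_2+6E_3+5E_4+4E_5+3E_6+2E_7+E_8 .
\end{equation}
The class $\Phi$ is nef, being represented by the irreducible curve $C'_0$ with $(C'_0)^2=9-9=0$. Since $\Phi\cdot E_9=1$, we have $(\Phi+E_9)\cdot E_9=0$, so $\Phi+E_9$ is nef, and $(\Phi+E_9)^2=0+2-1=1$. As $6M\ge\Phi_0+E_9$, Lemma~\ref{lem:kappa}(a),(c) gives $\kappa(M)=2$.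
\end{proof}

\begin{remark}
The coefficient $\frac12$ is the one that governs double covers: if $\sigma\colon\widetilde X\to X$ is a double cover branched along a smooth curve $B\sim2N$, then $K_{\widetilde X}\sim\sigma^*(K_X+N)$. For $B=C'_++C'_-$ and $N=-K_X$ the cover has trivial canonical class.
\end{remark}

\section{Elliptic surfaces with three singular fibers}\label{sec:family}

The proof above used the pencil only through the fiber class $\Phi$, the section $E_9$ and three special members. We now isolate this structure.

\subsection*{Rational elliptic surfaces}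
Let $R$ be a smooth projective rational surface with a morphism $R\to\mathbb{P}^1$ whose general fiber is a smooth curve of genus one. Assume that it is \emph{relatively minimal} (no fiber contains a $(-1)$-curve) and has a section $H$. Let $F$ be the fiber class. Then $F$ is nef, $F^2=0$ and $H\cdot F=1$, so $H$ meets each fiber once, transversally, at a smooth point of a component of multiplicity one. We use the following standard facts (Kodaira): $K_R\sim-F$, $H^2=-1$, $\rho(R)=10$, and the Euler number $e(R)=12$ is the sum of the Euler numbers of the singular fibers. By Zariski's lemma, the intersection form on the components of a fiber with one component omitted is negative definite.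

A fiber of type $\mathrm{I}_1$ is a rational curve with one node, and a fiber of type $\mathrm{I}_n$ with $n\ge2$ is a reduced cycle of $n$ smooth rational $(-2)$-curves; in both cases $e=n$. A fiber of type $\mathrm{II}^*$, $\mathrm{III}^*$, $\mathrm{IV}^*$ or $\mathrm{I}_b^*$ ($b\ge0$) is supported on a tree of rational $(-2)$-curves. Let $m$ be the largest multiplicity of a component. In the first three types one component has multiplicity $m$, and three chains are attached to it.
\begin{center}
\begin{tabular}{c|c|l|c}
type & $m$ & multiplicities along the chains, outward & components\\ \hline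
$\mathrm{II}^*$ & $6$ & $(5,4,3,2,1)$, $(4,2)$, $(3)$ & $9$\\
$\mathrm{III}^*$ & $4$ & $(3,2,1)$, $(3,2,1)$, $(2)$ & $8$\\
$\mathrm{IV}^*$ & $3$ & $(2,1)$, $(2,1)$, $(2,1)$ & $7$
\end{tabular}
\end{center}
Type $\mathrm{I}_b^*$ has $m=2$: it is a chain of $b+1$ components of multiplicity $2$ with two components of multiplicity $1$ attached at each end (all four to the same curve if $b=0$). A tree of $c$ spheres has Euler number $2c-(c-1)=c+1$, so each of these fibers has $e-1$ components. The list shows:
\begin{itemize}
\item[$(\ast)$] every component $A_1$ of multiplicity one begins a chain $A_1,\dots,A_m$ of components with $A_i$ of multiplicity $i$, and for $i<m$ the curve $A_i$ meets no component of the fiber other than its neighbors in this chain.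
\end{itemize}

\subsection*{Blowing up a node}
Let $q$ be a node of a fiber $F_q$ of type $\mathrm{I}_n$, with local coordinates $u,w$ such that $F_q=\{uw=0\}$. Blow up $q$, and then successively nodes over $q$ of the reduced total transform of $F_q$; let $\pi\colon Y\to R$ be the composition. Over a neighborhood of $q$ the total transform is a chain running from one branch of $F_q$ to the other through the exceptional curves. The \emph{weight} of a member $B$ of this chain is $(\operatorname{ord}_Bu,\operatorname{ord}_Bw)$, and $\mu(B)$, the sum of the two entries, is the multiplicity of $B$ in $\pi^*F_q$. The branches have weights $(1,0)$ and $(0,1)$. (An exceptional curve of weight $(a,b)$ is the one that defines the monomial valuation with weights $a,b$.)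

\begin{lemma}\label{lem:weights}
\begin{enumerate}
\item[(a)] Every exceptional curve $E$ has $\mu(E)\ge2$, and its coefficient in $K_Y-\pi^*K_R$ is $\mu(E)-1$.
\item[(b)] For every pair $(a,b)$ of coprime positive integers there is a sequence of blow-ups as above whose last exceptional curve has weight $(a,b)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Near the node where two members $B,B'$ meet, the divisors of $u$ and $w$ are combinations of $B$ and $B'$. So the curve $E$ obtained by blowing up this node has as weight the sum of their weights, and $\mu(E)=\mu(B)+\mu(B')\ge2$. The formula in (a) holds for the two branches, where $\mu=1$ and the coefficient is $0$. If it holds for $B$ and $B'$, the coefficient of $E$ is $1+(\mu(B)-1)+(\mu(B')-1)=\mu(E)-1$.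

For (b), run the Euclidean algorithm. Suppose that $B,B'$ meet, have weights $v,v'$, and $(a,b)=\alpha v+\beta v'$ with $\alpha,\beta$ coprime and positive; this holds at the start. Blow up their common node. If $\alpha=\beta=1$ we are done. If $\alpha>\beta$, then $(a,b)=(\alpha-\beta)v+\beta(v+v')$ and we continue with $B$ and $E$; if $\alpha<\beta$ we continue with $E$ and $B'$. The sum $\alpha+\beta$ decreases at each step.
\end{proof}

\subsection*{The construction}
Assume that the singular fibers of $R$ are exactly $F_\infty$, of type $\mathrm{II}^*$, $\mathrm{III}^*$, $\mathrm{IV}^*$ or $\mathrm{I}_b^*$, and $F_1,F_2$, of types $\mathrm{I}_{n_1},\mathrm{I}_{n_2}$ with $n_i\ge1$. Let $m\in\{6,4,3,2\}$ be the largest multiplicity in $F_\infty$, and put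
\[
D_R=H+(F_\infty)_{\mathrm{red}}+F_1+F_2 .
\]
This divisor contains two cycles, which have to be cut. For $i=1,2$ choose a node $q_i$ of $F_i$ and coprime positive integers $a_i,b_i$, and put $\mu_i=a_i+b_i\ge2$. Perform over $q_i$ the blow-ups of Lemma~\ref{lem:weights}(b), and let $G_i$ be the last exceptional curve, of weight $(a_i,b_i)$. Let $\pi\colon Y\to R$ be the result, let $D$ be the reduced total transform of $D_R$ with $G_1$ and $G_2$ omitted, and let $S=Y\setminus D$.

\begin{theorem}\label{thm:family}
In this setting $S$ is $\mathbb{Q}$-acyclic. With $\tau=\frac m{2m+1}<\frac12$, for rational $\lambda\in[0,1]$,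
\[
\kappa_\lambda(S)=-\infty\ \ (\lambda<\tau),\qquad\kappa_\tau(S)=0,\qquad\kappa_\lambda(S)=2\ \ (\lambda>\tau).
\]
If $F_\infty$ is of type $\mathrm{II}^*$, then $H_1(S;\mathbb{Z})\cong\mathbb{Z}/\mu_1\oplus\mathbb{Z}/\mu_2$.
\end{theorem}

\section{Proof of Theorem~\ref{thm:family}}\label{sec:proof}

Let $k_i\ge1$ be the number of blow-ups over $q_i$, and let $E_{ij}$, $1\le j\le k_i$, be the strict transforms of the exceptional curves, with $\mu_{ij}=\mu(E_{ij})$. One of them is $G_i$, with multiplicity $\mu_i$. The centers are disjoint from $H$ and $F_\infty$, which we regard as curves on $Y$.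

\subsection*{The boundary and its homology}
The divisor $H+(F_\infty)_{\mathrm{red}}$ is a tree of rational curves. The reduced total transform of $F_i$ is a cycle of $n_i+k_i\ge2$ smooth rational curves; for $n_i=1$ the nodal curve becomes smooth after the first blow-up. Omitting $G_i$ leaves a chain, and $H$ meets it transversally at one point that lies on a single component. So $D$ is a tree of rational curves.

The components of $D_R$ span $\operatorname{Pic}R\otimes\mathbb{Q}$. Indeed, $H$ and $F$ have intersection matrix $\left(\begin{smallmatrix}-1&1\\1&0\end{smallmatrix}\right)$, and the fiber components that do not meet $H$ are orthogonal to both and have negative definite intersection matrix. So these classes are independent. Since there are no other singular fibers, $e(F_\infty)+n_1+n_2=12$, and the number of these classes is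
\[
2+(e(F_\infty)-2)+(n_1-1)+(n_2-1)=10=\rho(R).
\]
The same equation shows that $D_R$ has $1+(e(F_\infty)-1)+n_1+n_2=12$ components. Hence $D$ has $12+(k_1-1)+(k_2-1)=\rho(Y)$ components. This count is what forces exactly two fibers of type $\mathrm{I}_n$: with $r$ of them it would read $12+\sum k_i-r$ against $\rho(Y)=10+\sum k_i$.

Let $V\subset\operatorname{Pic}Y\otimes\mathbb{Q}$ be the span of the components of $D$. The point is to recover the omitted curves. Denoting by $F'_i$ the strict transform of $F_i$, we have
\begin{equation}\label{eq:fiber}
F_\infty\sim\pi^*F_i=F'_i+\sum_j\mu_{ij}E_{ij}.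
\end{equation}
All terms other than $\mu_iG_i$ lie in $V$, so $G_i\in V$. Thus $V$ contains all exceptional curves and the pullbacks of all components of $D_R$, and $V=\operatorname{Pic}Y\otimes\mathbb{Q}$. By the count, the components of $D$ form a basis, and $S$ is $\mathbb{Q}$-acyclic by Lemma~\ref{lem:acyclic}.

Let $F_\infty$ be of type $\mathrm{II}^*$. Then $e(F_\infty)=10$, so $n_1=n_2=1$. The section meets the unique component of multiplicity one, and the other eight components have the dual graph $E_8$, so they span the unimodular lattice $E_8(-1)$. Hence $H$ and the components of $F_\infty$ generate a unimodular lattice $\langle H,F\rangle\oplus E_8(-1)$ of rank $10$. A sublattice of index $s$ in $\operatorname{Pic}R$ has discriminant $\pm s^2$, so this lattice is $\operatorname{Pic}R$. Now $\operatorname{Pic}Y=\pi^*\operatorname{Pic}R\oplus\bigoplus\mathbb{Z}E_{ij}$. Dividing by $H$, the components of $F_\infty$ and the $E_{ij}\ne G_i$ leaves $\mathbb{Z}G_1\oplus\mathbb{Z}G_2$. The remaining components of $D$ are the irreducible curves $F'_1,F'_2$, and \eqref{eq:fiber} gives $F'_i\equiv-\mu_iG_i$. So $H_1(S;\mathbb{Z})\cong\mathbb{Z}/\mu_1\oplus\mathbb{Z}/\mu_2$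 by Lemma~\ref{lem:acyclic}.

\subsection*{Reduction to $R$}
Cutting the cycles makes the boundary smaller than the total transform of $D_R$, and we have to see that this costs nothing when $\lambda\le\frac12$. By Lemma~\ref{lem:weights}(a), $K_Y=\pi^*K_R+\sum(\mu_{ij}-1)E_{ij}$. By \eqref{eq:fiber}, $D=\pi^*D_R-\sum\mu_{ij}E_{ij}+\sum_{E_{ij}\ne G_i}E_{ij}$. Therefore
\[
K_Y+\lambda D=\pi^*(K_R+\lambda D_R)+\sum_{i=1}^2\Big(\sum_{E_{ij}\ne G_i}(1-\lambda)(\mu_{ij}-1)E_{ij}+\big((1-\lambda)\mu_i-1\big)G_i\Big).
\]
For $\lambda\le\frac12$ all exceptional coefficients are nonnegative because $\mu_i\ge2$, and Lemma~\ref{lem:kappa}(b) gives $\kappa_\lambda(S)=\kappa(K_R+\lambda D_R)$. For $\lambda>1-\frac1{\mu_i}$ the coefficient of $G_i$ is negative and this argument breaks down. It is not needed there: $\kappa_\lambda(S)$ is nondecreasing in $\lambda$ and $\tau<\frac12$, so it suffices to prove the theorem for $\lambda\le\frac12$.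

\subsection*{The threshold}
Write $F_\infty=\sum m_jC_j$. Since $K_R\sim-F$ and $F_1\sim F_2\sim F_\infty\sim F$,
\[
K_R+\lambda D_R\sim_{\mathbb{Q}}(2\lambda-1)F+\lambda\big(H+(F_\infty)_{\mathrm{red}}\big)\sim_{\mathbb{Q}}N_\lambda:=\lambda H+\sum_j\big(\lambda-(1-2\lambda)m_j\big)C_j .
\]
The coefficient of $C_j$ has the sign of $\lambda-\frac{m_j}{2m_j+1}$, and $x\mapsto\frac x{2x+1}$ is increasing. So the components of multiplicity $m$ are the last whose coefficients become nonnegative, and this happens at $\lambda=\tau$.

\emph{Case $\lambda>\tau$.} All coefficients are positive, so $N_\lambda\ge\varepsilon(H+F_\infty)$ for some rational $\varepsilon>0$. Since $F$ is nef and $(H+F)\cdot H=0$, the class $H+F$ is nef, and $(H+F)^2=1$. By Lemma~\ref{lem:kappa}(a),(c), $\kappa(N_\lambda)=2$.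

\emph{A test divisor.} For $\lambda<\tau$ the divisor $N_\lambda$ is not effective, but this alone does not exclude another effective representative. We want a nef divisor that sees only the coefficient of one component of multiplicity $m$. The class $F$ is orthogonal to all $C_j$ but has degree $1$ on $H$, so we correct it along the path from $H$ to such a component. Let $A_0=H$, let $A_1$ be the component of $F_\infty$ that meets $H$, and let $A_1,\dots,A_m$ be the chain in $(\ast)$. For $F+\sum_{i<m}x_iA_i$, orthogonality to the $(-2)$-curves $A_1,\dots,A_{m-1}$ says that $x_0,\dots,x_{m-1},0$ is an arithmetic progression, and orthogonality to $H$ says $1-x_0+x_1=0$. This leads to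
\[
A=F+\sum_{i=0}^{m-1}(m-i)A_i ,
\]
for which
\begin{gather*}
A\cdot A_0=1-m+(m-1)=0,\qquad A\cdot A_m=1,\\
A\cdot A_i=(m-i+1)-2(m-i)+(m-i-1)=0\quad(1\le i\le m-1).
\end{gather*}
By $(\ast)$, every other component $C$ of $F_\infty$ is disjoint from $A_0,\dots,A_{m-1}$, so $A\cdot C=0$. Since $F$ is nef and $A$ has degree $0$ on $A_0,\dots,A_{m-1}$, the divisor $A$ is nef, and $A^2=A\cdot F=m>0$. Finally, $A\cdot N_\lambda$ is the coefficient of $A_m$ in $N_\lambda$:
\[
A\cdot N_\lambda=\lambda-(1-2\lambda)m=(2m+1)(\lambda-\tau).
\]

\emph{Case $\lambda<\tau$.} Here $A\cdot N_\lambda<0$, and $\kappa(N_\lambda)=-\infty$ by Lemma~\ref{lem:kappa}(d).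

\emph{Case $\lambda=\tau$.} Here $N_\tau\ge0$ and $A\cdot N_\tau=0$, and $\kappa(N_\tau)=0$ by Lemma~\ref{lem:kappa}(e). This completes the proof of Theorem~\ref{thm:family}. \qed

\section{Two pencils of cubics}\label{sec:pencils}

Theorem~\ref{thm:family} takes the elliptic surface as given. We exhibit one with $m=6$ and one with $m=2$, the two ends of the list.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) Let $R$ be the blow-up of $\mathbb{P}^2$ at $p_1,\dots,p_9$ from Section~\ref{sec:cubics}. The strict transforms of the cubics $C_t$ on $R$ lie in the class $\Phi$ and are pairwise disjoint, so the pencil defines a morphism $R\to\mathbb{P}^1$. Its fiber over $t\in\mathbb{C}$ is isomorphic to $C_t$: smooth of genus one for $t\ne\pm2$ and of type $\mathrm{I}_1$ for $t=\pm2$. The member $3L$ of the pencil gives the fiber $\Phi_0$ of \eqref{eq:phi}, which is of type $\mathrm{II}^*$ by Figure~\ref{fig:tree}. No fiber contains a $(-1)$-curve, and $E_9$ is a section since $\Phi\cdot E_9=1$. So Theorem~\ref{thm:family} applies with $m=6$ and $\tau=\frac6{13}$. It gives $\kappa_{1/2}=\kappa_1=2$, and $\kappa_\lambda\ge0$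 exactly for $\lambda\ge\frac6{13}$. Every $\mu\ge2$ is the sum of the coprime pair $(\mu-1,1)$, so $|H_1(S;\mathbb{Z})|=\mu_1\mu_2$ takes infinitely many values.

(2) The Legendre cubics $y^2z=x(x-z)(x-tz)$ form a smooth family over $\mathbb{C}\setminus\{0,1\}$, with the section $[0:1:0]$. Complete the total space to a smooth projective surface over $\mathbb{P}^1$ and contract $(-1)$-curves in the fibers over $0,1,\infty$. The result $R$ is a relatively minimal elliptic surface with section. It is rational, since the equation is linear in $t$ and so the function field is $\mathbb{C}(x,y)$. The $j$-invariant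
\[
j=2^8\,\frac{(t^2-t+1)^3}{t^2(t-1)^2}
\]
has a pole of order $2$ at each of $0,1,\infty$. In Kodaira's classification, a fiber at a pole of $j$ of order $n$ is of type $\mathrm{I}_n$ or $\mathrm{I}_n^*$. So each of the three fibers has Euler number $2$ or $8$. The sum is $12$, hence exactly one fiber is of type $\mathrm{I}_2^*$ and the other two are of type $\mathrm{I}_2$. Theorem~\ref{thm:family} applies with $m=2$ and $\tau=\frac25$, for any choice of nodes and weights. The resulting surface has $\kappa_c\ge0$ for all rational $c\in[\frac25,1]$, which gives the last claim.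
\end{proof}

In part (1), the choice $\mu_1=\mu_2=2$ means one blow-up at each node, and gives back the surface of Theorem~\ref{thm:main}. The test divisor is then $A=\Phi+6E_9+5E_8+\dots+E_4=\Phi+\mathcal{E}_4+\dots+\mathcal{E}_9=3\ell-\mathcal{E}_1-\mathcal{E}_2-\mathcal{E}_3$, the class of the cubics that have contact of order three with $L$ at $p$.

\begin{remark}
For the pair $(X,D)$ of Theorem~\ref{thm:main} the group $H^2(X,\Theta)$, where $\Theta=\Theta_X(-\log D)$ is the rank-two bundle of vector fields tangent to $D$, is nonzero. We have $K_X^2=9-11=-2$. Adjunction gives $K_X\cdot B=-2-B^2$ for each component $B$ of $D$, so $K_X\cdot D=-1+2+2=3$ and $K_X\cdot(K_X+D)=1$. The eleven nodes of $D$ give $D^2=-18-1-8+22=-5$, so $D\cdot(K_X+D)=-2$. The Chern classes are $c_1(\Theta)=-(K_X+D)$ and $c_2(\Theta)=e(S)=1$, and Riemann--Roch yields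
\[
\chi(\Theta)=2\chi(\mathcal{O}_X)+\tfrac12(K_X+D)\cdot(2K_X+D)-c_2(\Theta)=2+\tfrac12(2-2)-1=1 .
\]
A section of $\Theta$ generates a flow of automorphisms of $(X,D)$. Since $\kappa(K_X+D)=2$, Iitaka's theorem that a variety of log general type has finite automorphism group gives $h^0(\Theta)=0$. Hence $h^2(\Theta)=1+h^1(\Theta)\ge1$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{sing}
\emph{Singularities (hybrid meeting)},
\texttt{https://ems.press/content/serial-article-files/46924?nt=1}.

\end{thebibliography}
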